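\title{The quantum query complexity of local search on the four-dimensional grid}

\begin{abstract}
We show that finding a local minimum of an unknown integer-valued function on the grid $[n]^4$ takes $\Theta(n^{4/3})$ quantum queries. The upper bound is Aaronson's; we prove the matching lower bound, with no logarithmic loss. The local minimum is hidden at the end of a random path that runs through a long folded tube. The position along the tube acts as a clock, and the transverse motion is a superdiffusive multiscale process that spreads over a volume much larger than $s^2$ in $s$ steps. The same method gives $\Theta(n^{d/3})$ quantum queries on $[n]^d$ for all $d\ge4$, $\Theta(n^{d/2})$ randomized queries for all $d\ge3$, and lower bounds in dimensions two and three.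
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a known finite undirected graph and let $f\colon V\to\mathbb Z$ be an unknown function. A \emph{local minimum} of $f$ is a vertex $v$ with $f(v)\le f(v')$ for every neighbor $v'$ of $v$. One always exists, since a global minimum is a local minimum. The \emph{local search problem} on $G$ is to find a local minimum by asking queries of the form ``what is $f(u)$?''. Only queries are counted, so the complexity measures how well a function on $G$ can hide all of its local minima.

\paragraph{The model.}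
Fix an error bound $\epsilon\in(0,1/2)$. An algorithm must output a local minimum with probability at least $1-\epsilon$ on every input $f$. A randomized $q$-query algorithm is a probability distribution over deterministic algorithms that make at most $q$ adaptive queries. A quantum algorithm has a vertex register with basis $|v\rangle$, $v\in V$, and further registers. A query is a unitary
\[
O_f=\sum_{v\in V}|v\rangle\langle v|\otimes B_{f(v)},
\]
where $(B_z)_{z\in\mathbb Z}$ is a fixed family of unitaries on the further registers; the standard example adds $f(v)$ to an answer register. A quantum $q$-query algorithm applies $U_qO_fU_{q-1}\cdots O_fU_0$ to a fixed unit vector, where the unitaries $U_\ell$ do not depend on $f$, and then measures the output (measurements are deferred to the end). Our lower bounds hold for every family $(B_z)$, and our upper bounds use the standard one. The least possible $q$ is denoted $\mathrm{RLS}(G)$ in the randomized model and $\mathrm{QLS}(G)$ in the quantum model.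

Write $[n]=\{1,\dots,n\}$. A box $[n_1]\times\dots\times[n_D]$ is a graph in which two points are adjacent when they differ by exactly $1$ in exactly one coordinate; $[n]^d$ is the $d$-dimensional grid. The dimension $d$ is fixed, $n$ is sufficiently large, and the constants in $O,\Omega,\Theta$ depend only on $d$ and $\epsilon$.

\paragraph{What to expect.}
On the path $[n]$ bisection works. Keep an interval such that $f$ does not decrease when one steps out of it at either end; the minimum of $f$ on such an interval is a local minimum. Query two adjacent middle points and keep the half that contains the smaller value. This takes $O(\log n)$ queries. In $[n]^d$ a cut is a hyperplane with $n^{d-1}$ vertices, and quantum minimum finding on one cut takes $O(n^{(d-1)/2})$ queries. A second strategy ignores the geometry: sample many vertices and descend greedily from the best one. On a graph with $N$ vertices and bounded degree it takes $O(N^{1/3})$ quantum queries (Section~\ref{sec:upper}). If nothing beats the better of the two strategies, the exponent of $\mathrm{QLS}([n]^d)$ is $\min\bigl(\frac{d-1}2,\frac d3\bigr)$,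 which is $\frac12$ for $d=2$ and $\frac d3$ for $d\ge3$.

The known bounds agree with this guess, except for a gap in dimension four. Up to logarithmic factors, they are as follows \cite{localsearch}: $\mathrm{QLS}([n]^d)=O(n^{d/3})$ in general (Aaronson), and $\mathrm{QLS}([n]^d)=\Theta(n^{d/3})$ for every fixed $d>4$; moreover $\mathrm{QLS}([n]^2)$ is $O(\sqrt n\log\log n)$ and $\Omega(n^{1/2-\xi})$, and $\mathrm{QLS}([n]^3)$ is $O(n)$ and $\Omega(n^{1-\xi})$, for every constant $\xi>0$. For $d=4$ the best bounds were $\Omega(n^{6/5})$ (Zhang) and $O(n^{4/3})$, and closing this gap is posed as an open question in \cite{localsearch}. We close it.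

\begin{theorem}\label{thm:main}
$\mathrm{QLS}([n]^4)=\Theta(n^{4/3})$.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] $\mathrm{QLS}([n]^d)=\Theta(n^{d/3})$ for every fixed $d\ge4$.
\item[(2)] $\mathrm{RLS}([n]^d)=\Theta(n^{d/2})$ for every fixed $d\ge3$.
\item[(3)] $\mathrm{QLS}([n]^2)=\Omega(\sqrt n)$, $\mathrm{QLS}([n]^3)=\Omega(n/\log^2n)$ and $\mathrm{RLS}([n]^2)=\Omega(n/\log^2n)$.
\end{enumerate}
\end{theorem}

The lower bounds have three independent parts: a geometric object (a tube, Sections~\ref{sec:tubes} and~\ref{sec:fold}), a random process that steers a path through it (Section~\ref{sec:process}), and an adversary argument that turns hitting probabilities of the process into query bounds (Section~\ref{sec:adversary}). Section~\ref{sec:plane} shows all three in the plane. Sections~\ref{sec:high} and~\ref{sec:low} choose the parameters.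

\section{Upper bounds by sampling and descent}\label{sec:upper}

We use the minimum-finding algorithm of D\"urr and H{\o}yer: given query access to a list of $k$ integers, it makes $O(\sqrt k)$ quantum queries and outputs the position of a minimum with probability at least $1/2$. Running it $r$ times and keeping the best output reduces the error to $2^{-r}$. The following bounds are due to Aaronson (quantum) and Aldous (randomized).

\begin{proposition}\label{prop:upper}
For every fixed $d$, $\mathrm{QLS}([n]^d)=O(n^{d/3})$ and $\mathrm{RLS}([n]^d)=O(n^{d/2})$.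
\end{proposition}

\begin{proof}
Let $N=n^d$ and choose $C$ with $e^{-C}\le\epsilon/2$. Sample $k=\lceil N^{2/3}\rceil$ independent uniform vertices and find a sample point $u$ of minimum value, with error at most $\epsilon/2$, using $O(\sqrt k)=O(N^{1/3})$ queries. Then descend: move to the neighbor of smallest value as long as that value is strictly smaller, for at most $H-1$ steps, where $H=\lceil CN^{1/3}\rceil$. A step costs at most $2d$ queries.

Order the vertices by $f$, breaking ties arbitrarily. The sample misses the first $H$ vertices with probability $(1-H/N)^k\le e^{-Hk/N}\le e^{-C}$. If it does not miss them and $u$ is found correctly, then at most $H-1$ vertices have value less than $f(u)$. The descent visits such vertices only, each at most once, so it reaches a local minimum within $H-1$ steps. The total error is at most $\epsilon$. Classically, take $k=\lceil N^{1/2}\rceil$, query all sample points, and let $H=\lceil CN^{1/2}\rceil$.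
\end{proof}

The exponents come from balancing the descent length $N/k$ against the search cost, $\sqrt k$ or $k$. A hard instance must defeat both halves of the algorithm, so it should contain a long descending path that is rarely hit by sampling.

\section{The construction in the plane}\label{sec:plane}

\paragraph{A path with a clock.}
Consider the strip $[2T]\times[w]$, with vertices $(b,x)$ in column $b$ at height $x$. Columns $2t-1$ and $2t$ form \emph{layer} $t$. Given heights $X_0=1,X_1,\dots,X_T$ with $|X_t-X_{t-1}|\le1$, draw a path from $v_0=(1,1)$ that enters layer $t$ at height $X_{t-1}$ and leaves it at height $X_t$; a move up is made in column $2t-1$ and a move down in column $2t$. Number the vertices of the strip in snake order, upward in odd columns and downward in even columns: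
\[
\rho(b,x)=(b-1)w+x\quad(b\text{ odd}),\qquad\rho(b,x)=(b-1)w+w+1-x\quad(b\text{ even}).
\]
Let $f=-\rho$ on the path and let $f$ be the distance to $v_0$ off the path. Figure~\ref{fig:strip} shows an example. From any vertex off the path the values decrease toward $v_0$ until the path is met, and along the path they decrease to its end, which is therefore the only local minimum.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \x in {1,...,8} \foreach \y in {1,...,4} \fill[gray] (\x,\y) circle (1.5pt);
\foreach \x in {2.5,4.5,6.5} \draw[dashed,gray] (\x,0.6)--(\x,4.4);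
\draw[very thick,->] (1,1)--(1,2)--(3,2)--(3,3)--(6,3)--(6,2)--(8,2);
\foreach \x/\y/\z in {1/1/1,1/2/2,2/2/7,3/2/10,3/3/11,4/3/14,5/3/19,6/3/22,6/2/23,7/2/26,8/2/31}
  \node[above right,inner sep=1.5pt] at (\x,\y) {\scriptsize$-\z$};
\foreach \x in {1,...,4} \node at (2*\x-0.5,0.4) {\small layer $\x$};
\end{tikzpicture}
\caption{The hidden path in the strip $[8]\times[4]$ for the heights $(X_0,\dots,X_4)=(1,2,3,2,2)$. It moves up only in odd columns and down only in even columns. The value at a path vertex is minus its position in the snake order of the strip; off the path the value is the distance to the lower left corner.}\label{fig:strip}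
\end{figure}

The two columns per layer serve one purpose: the numbering $\rho$ increases along \emph{every} admissible path, so it can be fixed in advance. A query then reveals only whether the vertex is on the path. Numbering the path by its own steps would not do this, since the value at a vertex would disclose how many vertical moves came before it.

\paragraph{How fast can one follow the path?}
Let $X$ be random. Suppose that the path is known up to layer $\tau$, and let $p_\delta$ bound the probability that it passes through a given vertex of layer $\tau+\delta$. A classical algorithm that probes $\delta$ layers ahead needs about $1/p_\delta$ queries to advance by $\delta$, and quantum search needs about $1/\sqrt{p_\delta}$. The rates of progress are $\delta p_\delta$ and $\delta\sqrt{p_\delta}$, and for nonincreasing $p_\delta$ they are at most $\sum_\delta p_\delta$ and $\sum_\delta\sqrt{p_\delta}$. Proposition~\ref{prop:adv} shows that no algorithm does better: crossing $T$ layers takes order $T/\sum_{\delta\le T}p_\delta$ randomized and order $T/\sum_{\delta\le T}\sqrt{p_\delta}$ quantum queries. The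 task is to make $p_\delta$ small for all $\delta$ at once, under the speed limit $|X_t-X_{t-1}|\le1$.

\paragraph{Independent steps are too slow.}
If the increments of $X$ are independent, the variance after $\delta$ steps is at most $\delta$. By Chebyshev's inequality, probability $3/4$ sits on at most $4\sqrt\delta+1$ heights, so $p_\delta$ has order at least $\delta^{-1/2}$, although $2\delta+1$ heights are within reach. To spread faster, the path must keep its velocity for a long time.

\begin{example}[one time scale]\label{ex:onescale}
Let $L\le w-1$ be a power of two dividing $T$. Let $U_0=0$, let $U_1,U_2,\dots$ be independent and uniform on $\{0,\dots,L\}$, let $Y$ be the piecewise linear function with $Y(jL)=U_j$, and put $X_t=1+\lfloor Y(t)\rfloor$. The slope of $Y$ is at most $1$ in absolute value, so the speed limit holds. At a knot $t=jL$ whose value has not yet influenced the path, that is, $(j-1)L\ge\tau$, the height is uniform on $L+1$ values: the spread is linear in time. Lemma~\ref{lem:hit} gives $p_\delta\le6/L$ for all $\delta\ge2L$ and only $p_\delta\le1$ for $\delta<2L$. Hence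
\[
\sum_{\delta\le T}p_\delta\le2L+\frac{6T}L,\qquad\sum_{\delta\le T}\sqrt{p_\delta}\le2L+T\sqrt{6/L},
\]
and the resulting bounds have order $\min(T/L,L)\le T^{1/2}$ and $\min(T/L,\sqrt L)\le T^{1/3}$.

Both terms reflect actual algorithms. The end of the path minimizes $f$ among the $L+1$ lowest vertices of the last column, so $L+1$ classical or $O(\sqrt L)$ quantum queries find it. And between knots the motion is predictable: if $U_j$ and $X_{jL+s}$ are known and $2s\le L$, then $Y(jL+2s)=2Y(jL+s)-U_j$ lies in a known interval $[z,z+2)$ with $z$ an integer, so $X_{jL+2s}$ has two candidates. Since $X_t$ is the lowest path vertex in column $2t$, one query at the lower candidate decides. Doubling $s$ reaches the next knot with $O(\log L)$ queries, and the end with $O((T/L)\log L)$ queries.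
\end{example}

One scale protects against long jumps but not against short ones. The remedy is to add independent copies of the process for all $L=2^k$, sharing the unit speed among them: the component with $L$ slightly below $\delta$ hides the path $\delta$ layers ahead, whatever the other components do.

\paragraph{Counting exponents in dimension four.}
Replace the cross-section $[w]$ by a box $Q$ inside a graph with $N$ vertices, so that $2T|Q|\le N$. Since $p_1=1$ and $p_\delta\ge1/|Q|$, the quantum bound $T/\sum\sqrt{p_\delta}$ is at most $\min(T,\sqrt{|Q|})\le N^{1/3}$. To reach $N^{1/3}$ we need $T\approx N^{1/3}$, $|Q|\approx N^{2/3}$ and $\sum\sqrt{p_\delta}=O(1)$. For $N=n^4$ this raises two difficulties. First, $T\approx n^{4/3}$ exceeds the side length, so the clock direction must be folded; we take $Q=[n]^2\times[n^{2/3}]$ and fold a band of width $n^{2/3}$ in the plane of the last two coordinates. Second, the sum converges only if the path spreads over a volume well above $\delta^2$ in $\delta$ steps. Three independent coordinates with independent increments give volume $\delta^{3/2}$, and $\sum_{\delta\le T}\delta^{-3/4}$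 grows like $T^{1/4}$. The speed limit allows volume $\delta^3$, so there is room: our process spreads over $\delta^{5/6}$ values per coordinate.

\section{Tubes and hidden paths}\label{sec:tubes}

We now isolate what the strip provided: a sequence of copies of the cross-section, joined point by point. At a fold the joining strands have different lengths, so we allow connecting paths. Let $Q=[n_1]\times\dots\times[n_D]$.

\begin{definition}\label{def:tube}
A \emph{$T$-tube over $Q$} in a graph $G=(V,E)$ consists of injective maps $\sigma_{t,1},\sigma_{t,2}\colon Q\to V$ for $1\le t\le T$ (the \emph{slices}) and simple, possibly empty, paths $\Theta(t,x)$ in $G$ for $1\le t<T$, $x\in Q$ (the \emph{connectors}) such that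
\begin{enumerate}
\item[(T1)] all the images $\sigma_{t,h}(Q)$ and all the connectors are pairwise disjoint;
\item[(T2)] each $\sigma_{t,h}$ maps adjacent points of $Q$ to adjacent vertices, and $\sigma_{t,1}(x)$ is adjacent to $\sigma_{t,2}(x)$;
\item[(T3)] the sequence $\sigma_{t,2}(x),\Theta(t,x),\sigma_{t+1,1}(x)$ is a path in $G$.
\end{enumerate}
\emph{Layer} $t$ is $\Lambda_t=\sigma_{t,1}(Q)\cup\sigma_{t,2}(Q)\cup\bigcup_x\Theta(t,x)$, with no connectors for $t=T$. For $v\in\Lambda_t$, the \emph{time} of $v$ is $t(v)=t$, and its \emph{position} $u(v)$ is the point $x\in Q$ with $v\in\{\sigma_{t,1}(x),\sigma_{t,2}(x)\}\cup\Theta(t,x)$.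
\end{definition}

Time and position are well defined by (T1) and injectivity. The graph $G$ may have other vertices, and other edges between vertices of the tube.

\begin{example}[straight tube]\label{ex:straight}
If $2T\le n$, then $\sigma_{t,h}(x)=(x,2t-2+h)$ with empty connectors is a $T$-tube over $Q$ in $Q\times[n]$.
\end{example}

A \emph{trajectory} is a sequence $X=(X_0,\dots,X_T)$ in $Q$ with $X_0=(1,\dots,1)$ and $\|X_t-X_{t-1}\|_\infty\le1$. Let $Z_t\in Q$ be the coordinatewise maximum of $X_{t-1}$ and $X_t$. The walk $P_X$ starts at $v_0=\sigma_{1,1}(X_0)$, which does not depend on $X$, and for $t=1,\dots,T$ it does the following: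
\begin{itemize}
\item in the slice $\sigma_{t,1}(Q)$ it goes from $X_{t-1}$ to $Z_t$, raising by $1$ the coordinates in which they differ, one at a time in increasing order of the index;
\item it steps from $\sigma_{t,1}(Z_t)$ to $\sigma_{t,2}(Z_t)$;
\item in the slice $\sigma_{t,2}(Q)$ it goes from $Z_t$ to $X_t$, lowering coordinates in the same manner;
\item if $t<T$, it traverses $\Theta(t,X_t)$ and steps to $\sigma_{t+1,1}(X_t)$.
\end{itemize}
It ends at $e_X=\sigma_{T,2}(X_T)$. By (T2) and (T3) consecutive vertices are adjacent. We also write $P_X$ for the set of its vertices.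

The snake order generalizes as follows. Give each $v\in\Lambda_t$ the key
\[
(t,1,\|x\|_1)\text{ if }v=\sigma_{t,1}(x),\qquad(t,2,-\|x\|_1)\text{ if }v=\sigma_{t,2}(x),\qquad(t,3,i)\text{ if $v$ is the $i$th vertex of }\Theta(t,x),
\]
and let the \emph{rank} $\rho(v)\ge1$ be the number of vertices of $\bigcup_t\Lambda_t$ whose key is lexicographically at most that of $v$. The rank does not depend on $X$, and a strictly larger key gives a strictly larger rank. For connected $G$ define
\[
f_X(v)=-\rho(v)\quad\text{if }v\in P_X,\qquad f_X(v)=\mathrm{dist}_G(v,v_0)\quad\text{if }v\notin P_X.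
\]

\begin{lemma}\label{lem:path}
Let $G$ be connected, with a $T$-tube over $Q$, and let $X,X'$ be trajectories.
\begin{enumerate}
\item[(i)] $P_X\subseteq\bigcup_t\Lambda_t$, and $P_X\cap\Lambda_t$ depends only on $(X_{t-1},X_t)$.
\item[(ii)] If $v\in P_X\cap\Lambda_t$, then $\|X_t-u(v)\|_\infty\le1$.
\item[(iii)] The vertex $e_X$ is the unique local minimum of $f_X$.
\item[(iv)] $f_X(v)\ne f_{X'}(v)$ if and only if $v\in P_X\,\triangle\,P_{X'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The layers are disjoint, so $P_X\cap\Lambda_t$ is the set of vertices visited in round $t$ (with the final step to $\sigma_{t+1,1}(X_t)$ counted in round $t+1$), and this round is described in terms of $X_{t-1}$ and $X_t$.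

(ii) Each coordinate of a position visited in round $t$ equals the corresponding coordinate of $X_{t-1}$ or of $X_t$, and these differ by at most $1$.

(iii) The key increases strictly at every step of $P_X$: within the first slice $\|x\|_1$ grows, within the second it falls, along a connector the index grows, and every other step raises the second or the first entry. So $\rho$ increases strictly along $P_X$, which is therefore a simple path, and every vertex of $P_X$ other than $e_X$ has a successor of smaller value. A vertex $v\notin P_X$ differs from $v_0$, so by connectedness it has a neighbor at distance $\mathrm{dist}_G(v,v_0)-1$ from $v_0$; the value there is either this distance or negative, and in both cases less than $f_X(v)$. Finally $e_X$ has the smallest value on $P_X$, and this value is negative while the values off $P_X$ are positive, so $e_X$ is the global minimum.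

(iv) On $P_X\cap P_{X'}$ both values are $-\rho(v)$, outside $P_X\cup P_{X'}$ both are $\mathrm{dist}_G(v,v_0)$, and on the symmetric difference they have opposite signs.
\end{proof}

\section{A multiscale process}\label{sec:process}

Each coordinate of the trajectory is a sum of independent copies of the process of Example~\ref{ex:onescale}, with knot spacing $2^k$ and amplitude $A_{i,k}$. Let $\kappa\ge0$ and let $A_{i,k}\ge1$ ($1\le i\le D$, $0\le k\le\kappa$) be integers such that for each $i$
\begin{equation}\label{eq:ab}
\text{(a)}\quad\sum_{k}(A_{i,k}-1)2^{-k}\le1,\qquad\qquad\text{(b)}\quad\sum_k(A_{i,k}-1)\le n_i-1.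
\end{equation}
Condition (a) is the speed limit and (b) keeps the trajectory inside $Q$. Let the variables $U_{i,k,j}$, for $j\ge1$ with $(j-1)2^k<T$, be independent and uniform on $\{0,\dots,A_{i,k}-1\}$, and let $U_{i,k,0}=0$. Let $Y_{i,k}$ be the piecewise linear function with $Y_{i,k}(j2^k)=U_{i,k,j}$; the last knot is at time at least $T$, so $Y_{i,k}$ is defined on $[0,T]$. Put
\[
S^i_t=\sum_kY_{i,k}(t),\qquad X^i_t=1+\lfloor S^i_t\rfloor,\qquad X_t=(X^1_t,\dots,X^D_t).
\]
Since $0\le Y_{i,k}\le A_{i,k}-1$, condition (b) gives $X_t\in Q$. Since the slopes of $Y_{i,k}$ are at most $(A_{i,k}-1)2^{-k}$ in absolute value, condition (a) gives $|S^i_{t+1}-S^i_t|\le1$ and hence $|X^i_{t+1}-X^i_t|\le1$. Also $X_0=(1,\dots,1)$, so $X$ is a trajectory. Let $\omega$ be the collection of all variables $U_{i,k,j}$; it is uniform on a finite product set. We write $P_\omega,f_\omega,e_\omega$ for the resulting path, function and endpoint.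

\paragraph{Resampling after time $\tau$.}
The adversary argument compares two inputs that agree up to a time $\tau$ and then part. The process $X$ has memory, so conditioning on $X_0,\dots,X_\tau$ alone gives an awkward distribution. We condition on more, namely on all variables that influence the past. For $0\le\tau<T$ let $F_\tau$ be the set of variables $U_{i,k,j}$ with $(j-1)2^k<\tau$. If $0<t\le\tau$ and $(j-1)2^k<t\le j2^k$, then $Y_{i,k}(t)$ depends on $U_{i,k,j-1}$ and $U_{i,k,j}$ only, and each of them is in $F_\tau$ or is the constant $0$. So $F_\tau$ determines $X_t$ for all $t\le\tau$.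

Let $\tau$ be uniform on $\{0,\dots,T-1\}$ and independent of $\omega$. Let $\omega'$ agree with $\omega$ on $F_\tau$, and let its other variables be resampled independently; primes denote objects built from $\omega'$. Given $\tau$ and the variables in $F_\tau$, the remaining parts of $\omega$ and $\omega'$ are independent and identically distributed. Therefore $(\tau,\omega,\omega')$ has the same distribution as $(\tau,\omega',\omega)$; we call this \emph{exchangeability}. In particular $\omega'$ is uniform. Since $X_t=X'_t$ for $t\le\tau$, Lemma~\ref{lem:path}(i) gives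
\begin{equation}\label{eq:after}
v\in P_\omega\,\triangle\,P_{\omega'}\ \Longrightarrow\ v\in\textstyle\bigcup_t\Lambda_t\ \text{ and }\ t(v)>\tau.
\end{equation}

Define $p_1=1$ and, for $\delta\ge2$,
\begin{equation}\label{eq:p}
p_\delta=\prod_{i=1}^D\min\Bigl(1,\ \min_{k\le\kappa,\ 2^{k+1}\le\delta}\frac6{A_{i,k}}\Bigr)\in(0,1].
\end{equation}

\begin{lemma}\label{lem:hit}
Let $\tau<t\le T$ and let $u\in Q$, possibly depending on $\omega$. Then
\[
\Pr\bigl[\|X'_t-u\|_\infty\le1\bigm|\omega,\tau\bigr]\le p_{t-\tau}.
\]
\end{lemma}

\begin{proof}
For $t-\tau=1$ there is nothing to prove. Given $\omega$ and $\tau$, the coordinates of $X'_t$ depend on disjoint sets of resampled variables, so they are independent. It suffices to fix $i$ and $k\le\kappa$ with $2^{k+1}\le t-\tau$ and to show $\Pr[|X'^i_t-u^i|\le1\mid\omega,\tau]\le6/A_{i,k}$.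

The condition on $k$ makes both knots around $t$ fresh. Write $t/2^k=j+\lambda$ with $j$ an integer and $\lambda\in[0,1)$, so that
\[
Y'_{i,k}(t)=(1-\lambda)U'_{i,k,j}+\lambda U'_{i,k,j+1}.
\]
From $j2^k>t-2^k$ we get $(j-1)2^k>t-2^{k+1}\ge\tau\ge0$, and $(j-1)2^k<t\le T$. So $U_{i,k,j}$ is one of the random variables, and it is not in $F_\tau$. If $\lambda>0$, then $\tau<j2^k<t\le T$, so the same holds for $U_{i,k,j+1}$. One of the coefficients $1-\lambda$, $\lambda$ is at least $1/2$, and it belongs to a resampled variable. Condition on all other variables of $\omega'$. Then $S'^i_t$ takes $A_{i,k}$ equally likely values, in arithmetic progression with spacing at least $1/2$. The event $|X'^i_t-u^i|\le1$ says that $S'^i_t\in[u^i-2,u^i+1)$. Seven points with spacing at least $1/2$ span a length of at least $3$, so this half-open interval contains at most six of the values.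
\end{proof}

If $v\in P_{\omega'}\cap\Lambda_t$, then $\|X'_t-u(v)\|_\infty\le1$ by Lemma~\ref{lem:path}(ii). If $e_\omega=e_{\omega'}$, then $X'_T=X_T$. Lemma~\ref{lem:hit}, averaged over $\tau$ in the second case, gives
\begin{equation}\label{eq:conseq}
\Pr[v\in P_{\omega'}\mid\omega,\tau]\le p_{t(v)-\tau}\quad(\tau<t(v)),\qquad\eta:=\Pr[e_\omega=e_{\omega'}]\le\frac1T\sum_{\delta=1}^Tp_\delta.
\end{equation}

\section{From hitting probabilities to query lower bounds}\label{sec:adversary}

\begin{proposition}\label{prop:adv}
Let $G$ be a connected graph with a $T$-tube over $Q$, let the integers $A_{i,k}$ satisfy \eqref{eq:ab}, and let $p_\delta$ and $\eta$ be as in \eqref{eq:p} and \eqref{eq:conseq}. Then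
\[
\mathrm{RLS}(G)\ge\frac{1-2\epsilon-\eta}2\cdot\frac T{\sum_{\delta=1}^Tp_\delta},\qquad
\mathrm{QLS}(G)\ge\frac{\bigl(1-2\sqrt{\epsilon(1-\epsilon)}\bigr)(1-\eta)}2\cdot\frac T{\sum_{\delta=1}^T\sqrt{p_\delta}}.
\]
\end{proposition}

In both models a correct algorithm must distinguish $f_\omega$ from $f_{\omega'}$ whenever $e_\omega\ne e_{\omega'}$, because the local minima are unique. The behavior of the algorithm on $f_\omega$ depends on $\omega$ but not on $\tau$, so we can fix $\omega$ and average over $\tau$ and $\omega'$. This is the source of the factor $1/T$.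

\begin{proof}[Proof of the randomized bound]
Take a randomized $q$-query algorithm. Its success probability, averaged over uniform $\omega$, is at least $1-\epsilon$, so some deterministic algorithm in its support outputs $e_\omega$ with probability at least $1-\epsilon$ over $\omega$. We may assume that it always makes exactly $q$ queries; let $v_\ell(\omega)$ be its $\ell$th query on input $f_\omega$. Both $\omega$ and $\omega'$ are uniform, so with probability at least $1-2\epsilon-\eta$ the algorithm is correct on both inputs and $e_\omega\ne e_{\omega'}$. Then the two outputs differ. The two runs ask the same queries until the first one that is answered differently, so such a query $v=v_\ell(\omega)=v_\ell(\omega')$ exists, and $v\in P_\omega\,\triangle\,P_{\omega'}$ by Lemma~\ref{lem:path}(iv). Swapping $\omega$ and $\omega'$ exchanges the events that this first query lies in $P_\omega\setminus P_{\omega'}$ and that it lies in $P_{\omega'}\setminus P_\omega$. By exchangeability they have equal probability, so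
\[
1-2\epsilon-\eta\le2\sum_{\ell=1}^q\Pr\bigl[v_\ell(\omega)\in P_{\omega'}\setminus P_\omega\bigr].
\]
Fix $\omega$ and $\ell$, and let $v=v_\ell(\omega)$. By \eqref{eq:after} the event is impossible unless $v$ lies in a layer and $\tau<t(v)$, and by \eqref{eq:conseq} its probability is at most $\frac1T\sum_{\tau<t(v)}p_{t(v)-\tau}\le\frac1T\sum_{\delta=1}^Tp_\delta$.
\end{proof}

The symmetrization let us look at each pair from the side of the input whose path misses $v$, where the event is unlikely. In the quantum model a vertex $v\in P_\omega\setminus P_{\omega'}$ contributes the product of the amplitudes of both runs, so both sides count. From the side of $\omega$, whose path contains $v$, we have no bound better than $1$; from the side of $\omega'$ the bound is $p_\delta$. A weighted arithmetic--geometric mean inequality yields the geometric mean $\sqrt{p_\delta}$.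

\begin{proof}[Proof of the quantum bound]
Take a quantum $q$-query algorithm. Let $\psi^\ell_\omega=U_\ell O_{f_\omega}\cdots O_{f_\omega}U_0\psi$ be its state on input $f_\omega$ after $\ell$ queries, and track the average overlap of the pairs that must be distinguished:
\[
W_\ell=\mathbb E\bigl[\mathbf 1[e_\omega\ne e_{\omega'}]\,\langle\psi^\ell_\omega|\psi^\ell_{\omega'}\rangle\bigr].
\]

\emph{Start and end.} The state $\psi^0_\omega$ does not depend on $\omega$, so $W_0=1-\eta$. Suppose $e_\omega\ne e_{\omega'}$, and let $\Pi$ be the projection onto the outcome ``output $e_\omega$''. Correctness gives $\|\Pi\psi^q_\omega\|^2\ge1-\epsilon$ and $\|\Pi\psi^q_{\omega'}\|^2\le\epsilon$. Write $\|\Pi\psi^q_\omega\|=\cos\phi$ and $\|\Pi\psi^q_{\omega'}\|=\sin\phi'$ with $0\le\phi,\phi'\le\phi_0:=\arcsin\sqrt\epsilon$. Since $\epsilon<1/2$, we have $\phi_0<\pi/4$, and the sine is increasing on $[0,2\phi_0]$. Splitting the inner product along $\Pi$ and $I-\Pi$ gives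
\[
|\langle\psi^q_\omega|\psi^q_{\omega'}\rangle|\le\cos\phi\sin\phi'+\sin\phi\cos\phi'=\sin(\phi+\phi')\le\sin2\phi_0=2\sqrt{\epsilon(1-\epsilon)}.
\]
Hence $|W_q|\le2\sqrt{\epsilon(1-\epsilon)}\,(1-\eta)$, and $|W_0-W_q|\ge\bigl(1-2\sqrt{\epsilon(1-\epsilon)}\bigr)(1-\eta)$.

\emph{One query.} Fix $\ell<q$, write $\psi^\ell_\omega=\sum_v|v\rangle\otimes\chi_{\omega,v}$ and $a_\omega(v)=\|\chi_{\omega,v}\|$, so that $\sum_va_\omega(v)^2=1$. Since $U_{\ell+1}$ preserves inner products,
\[
\langle\psi^{\ell+1}_\omega|\psi^{\ell+1}_{\omega'}\rangle-\langle\psi^\ell_\omega|\psi^\ell_{\omega'}\rangle=\sum_v\langle\chi_{\omega,v}|\bigl(B_{f_\omega(v)}^\dagger B_{f_{\omega'}(v)}-I\bigr)|\chi_{\omega',v}\rangle.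
\]
The operator in parentheses has norm at most $2$ and vanishes when $f_\omega(v)=f_{\omega'}(v)$. By Lemma~\ref{lem:path}(iv) and exchangeability,
\[
|W_{\ell+1}-W_\ell|\le\mathbb E\sum_{v\in P_\omega\triangle P_{\omega'}}2a_\omega(v)a_{\omega'}(v)=2\,\mathbb E\sum_{v\in P_\omega\setminus P_{\omega'}}2a_\omega(v)a_{\omega'}(v).
\]
By \eqref{eq:after} only vertices with $t(v)>\tau$ occur. For these let $g=g(v,\tau)=\sqrt{p_{t(v)-\tau}}>0$ and use $2aa'\le ga^2+g^{-1}a'^2$. In the term with $g^{-1}$ swap $\omega$ and $\omega'$, which is allowed because $g$ depends only on $v$ and $\tau$: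
\[
|W_{\ell+1}-W_\ell|\le2\,\mathbb E\sum_{v\in P_\omega\setminus P_{\omega'}}g\,a_\omega(v)^2+2\,\mathbb E\sum_{v\in P_{\omega'}\setminus P_\omega}g^{-1}a_\omega(v)^2 .
\]
Now only amplitudes of $\omega$ appear. Conditioning on $\omega$ and $\tau$, the right side is at most
\[
2\,\mathbb E_\omega\sum_{v\in\bigcup_t\Lambda_t}a_\omega(v)^2\cdot\frac1T\sum_{\tau<t(v)}\Bigl(g\,\mathbf 1[v\in P_\omega]+g^{-1}\,\mathbf 1[v\notin P_\omega]\Pr[v\in P_{\omega'}\mid\omega,\tau]\Bigr).
\]
Exactly one indicator is nonzero, and by \eqref{eq:conseq} the second term is at most $g^{-1}g^2=g$. So each parenthesis is at most $\sqrt{p_{t(v)-\tau}}$, and $|W_{\ell+1}-W_\ell|\le\frac2T\sum_{\delta=1}^T\sqrt{p_\delta}$. Summing over $\ell<q$ and comparing with $|W_0-W_q|$ gives the bound on $q$.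
\end{proof}

\section{Folding and stacking tubes}\label{sec:fold}

A straight tube has length at most $n/2$. To gain length we give up part of one transverse dimension: a band of width $w$ runs up and down the plane about $n/w$ times (Figure~\ref{fig:fold}). The connectors carry the strands around the U-turns, and the point to check is that they are disjoint.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\foreach \x in {1,...,9} \foreach \y in {1,...,10} \fill[gray] (\x,\y) circle (2.5pt);
\draw[dashed,gray] (0.3,3.5)--(9.7,3.5) (0.3,7.5)--(9.7,7.5);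
\foreach \x in {1,2,3}
  \draw[thick,->] (\x,4)--(\x,11-\x)--(7-\x,11-\x)--(7-\x,4-\x)--(6+\x,4-\x)--(6+\x,7);
\node[right] at (9.8,5.5) {\small slices ($2M$ rows)};
\node[right] at (9.8,9) {\small connectors ($w$ rows)};
\node[right] at (9.8,2) {\small connectors ($w$ rows)};
\end{tikzpicture}
\caption{A tube over $[w]$ folded in the plane, for width $w=3$, $K=3$ vertical bands and $M=2$ layers per band. Each line joins the vertices with the same position $r\in[w]$. Between the dashed lines each row of a band is a slice; above and below them the nested U-turns are the connectors.}\label{fig:fold}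
\end{figure}

\begin{lemma}[folding]\label{lem:fold}
Let $n\ge64$, $D\ge1$, $1\le w\le n/4$ and $1\le K\le\lfloor n/w\rfloor$ be integers, and let $M=\lfloor n/2\rfloor-w$. Then $n/5\le M\le n/2$, and $[n]^{D+1}$ contains a $KM$-tube over $Q=[n]^{D-1}\times[w]$.
\end{lemma}

\begin{proof}
We have $M\ge n/2-1/2-n/4\ge n/5$ and $2w+2M\le n$. Write vertices as $(y,a,b)$ with $y\in[n]^{D-1}$ and $a,b\in[n]$, call $b$ the row, and write points of $Q$ as $x=(y,r)$. \emph{Band} $c\in[K]$ is the set where $(c-1)w<a\le cw$; note $Kw\le n$. Odd bands run upward; even bands run downward and list $[w]$ in reverse order. For $r\in[w]$ and $h\in[2M]$ let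
\[
a_c(r)=\begin{cases}(c-1)w+r&c\text{ odd},\\ cw+1-r&c\text{ even},\end{cases}\qquad
b_c(h)=\begin{cases}w+h&c\text{ odd},\\ w+2M+1-h&c\text{ even}.\end{cases}
\]
For $t=(c-1)M+i$ with $i\in[M]$ put
\[
\sigma_{t,1}(y,r)=(y,a_c(r),b_c(2i-1)),\qquad\sigma_{t,2}(y,r)=(y,a_c(r),b_c(2i)).
\]
Consecutive values of $a_c$ differ by $1$, and so do consecutive values of $b_c$; this gives (T2), and it gives (T3) with empty connectors when $i<M$. The slices are disjoint, being different rows of bands, and they use the rows $w+1,\dots,w+2M$.

Now let $i=M$ and $c<K$. Put $s=w+1-r$ if $c$ is odd and $s=r$ if $c$ is even. In both cases $r\mapsto s$ is a bijection of $[w]$, and the formulas give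
\[
a_c(r)=cw+1-s,\qquad a_{c+1}(r)=cw+s.
\]
The last row $b_c(2M)$ of band $c$ equals the first row $b_{c+1}(1)$ of band $c+1$; this row is $b^*=w+2M$ for odd $c$ and $b^*=w+1$ for even $c$. Say that row $b^*+\ell$ (for odd $c$) or $b^*-\ell$ (for even $c$) has \emph{depth} $\ell$. The depths $1,\dots,w$ are rows in $[n]$ that the slices do not use. Let $\Theta(t,(y,r))$ keep $y$ fixed, go from depth $1$ to depth $s$ with $a=cw+1-s$, cross at depth $s$ to $a=cw+s$, and return to depth $1$. This is a simple path, since $cw+1-s<cw+s$, and its ends are adjacent to $\sigma_{t,2}(y,r)=(y,a_c(r),b^*)$ and $\sigma_{t+1,1}(y,r)=(y,a_{c+1}(r),b^*)$. So (T3) holds.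

It remains to show that the connectors are pairwise disjoint. Those with odd $c$ use rows above $w+2M$, and those with even $c$ use rows at most $w$. Those of turn $c$ lie in bands $c$ and $c+1$, so different turns of the same parity are disjoint. Within turn $c$, let $\mu(a)=cw+1-a$ for $a\le cw$ and $\mu(a)=a-cw$ for $a>cw$. On the two vertical parts of the connector with parameter $s$ we have $\mu(a)=s$ and depth at most $s$; on its horizontal part the depth is $s$ and $\mu(a)\le s$. So every vertex of it satisfies $\max(\mu(a),\text{depth})=s$, and a vertex of the turn determines $y$ and $s$, hence the connector. This proves (T1).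
\end{proof}

For $d>4$ the tube must be longer still, and we spend whole dimensions on the clock.

\begin{lemma}[stacking]\label{lem:stack}
If $[n]^{d-m}$ has a $T_0$-tube over $Q$, then $[n]^d$ has an $n^mT_0$-tube over $Q$.
\end{lemma}

\begin{proof}
By induction it suffices to treat $m=1$. The \emph{reversal} of a tube is given by $\sigma'_{t,1}=\sigma_{T_0+1-t,2}$, $\sigma'_{t,2}=\sigma_{T_0+1-t,1}$, and $\Theta'(t,x)$ the reverse of $\Theta(T_0-t,x)$. It satisfies (T1) and (T2) because it has the same pieces, and (T3) because $\Theta'(t,x)$ leads from $\sigma_{T_0+1-t,1}(x)=\sigma'_{t,2}(x)$ to $\sigma_{T_0-t,2}(x)=\sigma'_{t+1,1}(x)$. In $[n]^{d-1}\times\{i\}$ place the tube for odd $i$ and its reversal for even $i$, and concatenate the copies $i=1,\dots,n$ with empty connectors. The last slice of copy $i$ and the first slice of copy $i+1$ have the same $[n]^{d-1}$-part, namely $\sigma_{T_0,2}$ for odd $i$ and $\sigma_{1,1}$ for even $i$. Their vertices over the same $x$ differ by $1$ in the last coordinate, so they are adjacent.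
\end{proof}

Taking $K=\lfloor n/w\rfloor\in[\frac n{2w},\frac nw]$ and combining the lemmas, we obtain the following. For $n\ge64$, $1\le w\le n/4$, $D\ge1$ and $m\ge0$, the grid $[n]^{D+1+m}$ has a $T$-tube over $[n]^{D-1}\times[w]$ with
\begin{equation}\label{eq:T}
\frac{n^{m+2}}{10w}\le T\le\frac{n^{m+2}}{2w}.
\end{equation}

\section{Dimension four and higher}\label{sec:high}

We choose amplitudes of order $2^{\beta k}$, so that each coordinate spreads over about $\delta^\beta$ values until it fills its side. For $Q=[n]^2\times[w]$ with $w\approx n^{2/3}$ there are three constraints. The series in the speed limit (a) converges if $\beta<1$. While all three coordinates spread, $\sqrt{p_\delta}\approx\delta^{-3\beta/2}$, which is summable if $\beta>2/3$. After the short side is full, $\sqrt{p_\delta}\approx w^{-1/2}\delta^{-\beta}$ up to $\delta=n^{1/\beta}$, and the sum has order $n^{-1/3+(1-\beta)/\beta}$, which is bounded if $\beta\ge3/4$. We take $\beta=5/6$.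

\begin{lemma}\label{lem:scales}
For every box $Q=[n_1]\times\dots\times[n_D]$ there are integers $A_{i,k}$ satisfying \eqref{eq:ab} such that $p_\delta\le\prod_{i=1}^D240\max(\delta^{-5/6},1/n_i)$ for all $\delta\ge1$. If $Q=[n]^{D-1}\times[w]$ with $w\le n$, then for all $\gamma>0$ and $T\ge1$
\begin{equation}\label{eq:three}
\sum_{\delta\le T}p_\delta^\gamma\le240^{\gamma D}\Bigl(\sum_{\delta\ge1}\delta^{-5\gamma D/6}+w^{-\gamma}\sum_{\delta\le n^{6/5}}\delta^{-5\gamma(D-1)/6}+T\,n^{-\gamma(D-1)}w^{-\gamma}\Bigr).
\end{equation}
\end{lemma}

\begin{proof}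
Let $\kappa_i\ge0$ be the largest integer with $2^{5\kappa_i/6}\le n_i$, let $\kappa=\max_i\kappa_i$, and set
\[
A_{i,k}=1+\bigl\lfloor\tfrac1{10}2^{5k/6}\bigr\rfloor\quad(k\le\kappa_i),\qquad A_{i,k}=1\quad(\kappa_i<k\le\kappa).
\]
For (a), the sum is at most $\frac1{10}\sum_{k\ge0}2^{-k/6}=\frac1{10}(1-2^{-1/6})^{-1}<1$, because $2^{-1/6}<0.9$. For (b), the sum is at most $\frac1{10}n_i(1-2^{-5/6})^{-1}<n_i/4$, because $2^{-5/6}<0.6$; this is at most $n_i-1$ if $n_i\ge2$, and if $n_i=1$, then $\kappa_i=0$ and the sum is $0$.

The bound on $p_1=1$ holds because each factor is at least $240$. Let $\delta\ge2$ and $k=\min(\kappa_i,\lfloor\log_2\delta\rfloor-1)$, so that $2^{k+1}\le\delta$ and $A_{i,k}>\frac1{10}2^{5k/6}$. If $k=\kappa_i$, then $2^{5k/6}>2^{-5/6}n_i>n_i/2$ by maximality. Otherwise $2^k>\delta/4$ and $2^{5k/6}>\delta^{5/6}/4$. In both cases $A_{i,k}\ge\frac1{40}\min(\delta^{5/6},n_i)$, so $6/A_{i,k}\le240\max(\delta^{-5/6},1/n_i)$.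

For $Q=[n]^{D-1}\times[w]$ the product of the maxima equals $\delta^{-5D/6}$ if $\delta^{5/6}\le w$, equals $w^{-1}\delta^{-5(D-1)/6}$ if $w<\delta^{5/6}\le n$, and equals $n^{-(D-1)}w^{-1}$ if $\delta^{5/6}>n$. Raising to the power $\gamma$ and summing over each range gives \eqref{eq:three}.
\end{proof}

Comparison with integrals gives two estimates that we use below:
\begin{equation}\label{eq:sums}
\sum_{\delta\ge1}\delta^{-z}\le1+\frac1{z-1}\le5\quad(z\ge\tfrac54),\qquad\sum_{\delta\le n^{6/5}}\delta^{-5/6}\le6\,(n^{6/5})^{1/6}=6n^{1/5}.
\end{equation}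
We also use $\lfloor z\rfloor\ge z/2$ for $z\ge1$, and $\eta\le\frac1T\sum_{\delta\le T}\sqrt{p_\delta}$, which follows from \eqref{eq:conseq} and $p_\delta\le1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound is Proposition~\ref{prop:upper}. For the lower bound let $n\ge64$ and $w=\lfloor n^{2/3}\rfloor$, so that $n^{2/3}/2\le w\le n/4$. By \eqref{eq:T} with $D=3$ and $m=0$, the grid $[n]^4$ has a $T$-tube over $[n]^2\times[w]$ with $\frac1{10}n^{4/3}\le\frac{n^2}{10w}\le T\le\frac{n^2}{2w}$. Apply \eqref{eq:three} with $\gamma=1/2$. By \eqref{eq:sums} the three terms are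
\[
\sum_{\delta\ge1}\delta^{-5/4}\le5,\qquad w^{-1/2}\sum_{\delta\le n^{6/5}}\delta^{-5/6}\le6\sqrt2\,n^{-1/3+1/5}\le6\sqrt2,\qquad\frac T{n\sqrt w}\le\frac n{2w^{3/2}}\le\sqrt2 .
\]
So $\sum_{\delta\le T}\sqrt{p_\delta}\le C_0:=240^{3/2}(5+7\sqrt2)$, and $\eta\le C_0/T\le1/2$ for large $n$. Proposition~\ref{prop:adv} gives
\[
\mathrm{QLS}([n]^4)\ge\frac{1-2\sqrt{\epsilon(1-\epsilon)}}{4C_0}\cdot\frac{n^{4/3}}{10}=\Omega(n^{4/3}).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1) and (2)]
The upper bounds are Proposition~\ref{prop:upper}, and the case $d=4$ of (1) is Theorem~\ref{thm:main}. We treat the remaining lower bounds together. Let $\gamma=\frac12$ and $d\ge5$ in the quantum case, and $\gamma=1$ and $d\ge3$ in the randomized case. The requirements $T|Q|\approx n^d$ and $T|Q|^{-\gamma}\approx1$ lead to $T\approx n^R$ with $R=\gamma d/(1+\gamma)$, which is $d/3$ or $d/2$. In all cases $R>1$. Let $n\ge64$ and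
\[
m=\lceil R\rceil-2\ge0,\qquad\alpha=\lceil R\rceil-R\in\bigl[0,\tfrac23\bigr],\qquad w=\lfloor n^\alpha\rfloor,\qquad D=d+1-\lceil R\rceil .
\]
Then $D+1+m=d$ and $n^\alpha/2\le w\le n^{2/3}\le n/4$, and \eqref{eq:T} gives a $T$-tube over $[n]^{D-1}\times[w]$ in $[n]^d$ with $\frac1{10}n^R\le T\le n^{\lceil R\rceil}/(2w)$. We bound the three terms of \eqref{eq:three}. Note that $D-1=\lfloor d-R\rfloor$ equals $\lfloor2d/3\rfloor\ge3$ in the quantum case and $\lfloor d/2\rfloor\ge1$ in the randomized case.

The exponent $5\gamma D/6$ is at least $5/3$ in both cases, so the first term is at most $5$. The exponent $5\gamma(D-1)/6$ is at least $5/4$ in the quantum case and at least $5/3$ in the randomized case with $d\ge4$, so the second term is at most $5$. In the randomized case with $d=3$ we have $D-1=1$ and $\alpha=\frac12$, and the second term is at most $6n^{1/5}/w\le12n^{-3/10}\le12$. The third term is at most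
\[
\tfrac12\,n^{\lceil R\rceil-\gamma(d-\lceil R\rceil)}w^{-(1+\gamma)}\le2^\gamma n^{(1+\gamma)\lceil R\rceil-\gamma d-(1+\gamma)\alpha}=2^\gamma n^{(1+\gamma)R-\gamma d}=2^\gamma .
\]
Thus $\sum_{\delta\le T}p_\delta^\gamma=O(1)$ and $\eta=O(1/T)\to0$. Proposition~\ref{prop:adv} gives the lower bound $\Omega(T)=\Omega(n^R)$.
\end{proof}

\section{Dimensions two and three}\label{sec:low}

Here the straight tube suffices, but the speed limit becomes tight. Over a $D$-dimensional box, $X'_{\tau+\delta}$ lies within distance $\delta$ of $X_\tau$, so Lemma~\ref{lem:hit} forces $p_\delta\ge(2\delta+1)^{-D}$. For $\sum\sqrt{p_\delta}$ with $D=2$, and for $\sum p_\delta$ with $D=1$, this already gives a harmonic sum, and any spread $\delta^\beta$ with $\beta<1$ would cost a power of $n$. We therefore take amplitudes $A_k\approx\theta_k2^k$, where the shares $\theta_k$ of the speed add up to at most $1$. In the two harmonic cases the range $\delta\approx2^k$ contributes about $1/\theta_k$, all scales are equally important, and equal shares are the natural choice. For $\sum\sqrt{p_\delta}$ with $D=1$ it contributes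 about $2^{k/2}\theta_k^{-1/2}$. The top scale dominates, so shares that decay geometrically from the top lose only a constant factor.

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
Let $d\in\{2,3\}$, $D=d-1$, $n\ge4$ and $T=\lfloor n/2\rfloor$. Example~\ref{ex:straight} gives a $T$-tube over $Q=[n]^D$ in $[n]^d$. Let $\kappa=\lfloor\log_2T\rfloor-1\ge0$, so $2^{\kappa+1}\le T<2^{\kappa+2}$. Every $\delta$ with $2\le\delta\le T$ satisfies $2^{k+1}\le\delta<2^{k+2}$ for exactly one $k\in\{0,\dots,\kappa\}$, and then $p_\delta\le(6/A_k)^D$ if $A_{i,k}=A_k$ for all $i$. In both choices below $A_k-1\le2^k$, so $\sum_k(A_k-1)<2^{\kappa+1}\le n/2\le n-1$ and (b) holds.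

\emph{Equal shares.} Let $A_k=1+\lfloor2^k/(\kappa+1)\rfloor$. Then (a) holds, since $\sum_{k\le\kappa}\frac1{\kappa+1}=1$. For $\delta$ and $k$ as above, $A_k>2^k/(\kappa+1)>\delta/(4(\kappa+1))$, so $p_\delta^{1/D}\le24(\kappa+1)/\delta$; this also holds for $\delta=1$. Hence
\[
\sum_{\delta\le T}p_\delta^{1/D}\le24(\kappa+1)(1+\ln T)=O(\log^2n).
\]
The left side is $\sum\sqrt{p_\delta}$ for $d=3$ and $\sum p_\delta$ for $d=2$. In both cases $\eta=O(\log^2n/n)\to0$, and Proposition~\ref{prop:adv} gives $\mathrm{QLS}([n]^3)=\Omega(n/\log^2n)$ and $\mathrm{RLS}([n]^2)=\Omega(n/\log^2n)$.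

\emph{Geometric shares.} Let $d=2$ and $A_k=1+\lfloor\frac14\,2^k\,2^{-(\kappa-k)/2}\rfloor$. Then (a) holds, since $\frac14\sum_{i\ge0}2^{-i/2}=\frac14(1-2^{-1/2})^{-1}<1$. For each of the at most $2^{k+1}$ values of $\delta$ that belong to $k$ we have $p_\delta\le6/A_k\le24\cdot2^{\kappa/2-3k/2}$. Using $\sum_{k\le\kappa}2^{k/4}\le2^{\kappa/4}(1-2^{-1/4})^{-1}<7\cdot2^{\kappa/4}$ and $2^\kappa\le T/2$, we get
\[
\sum_{\delta\le T}\sqrt{p_\delta}\le1+\sqrt{24}\sum_{k\le\kappa}2^{k+1}\,2^{\kappa/4-3k/4}\le1+14\sqrt{24}\;2^{\kappa/2}\le50\sqrt T .
\]
So $\eta\le50/\sqrt T\to0$, and Proposition~\ref{prop:adv} gives $\mathrm{QLS}([n]^2)=\Omega(\sqrt T)=\Omega(\sqrt n)$.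
\end{proof}

\begin{remark}
Together with Proposition~\ref{prop:upper}, Theorem~\ref{thm:more}(3) determines $\mathrm{QLS}([n]^3)$ and $\mathrm{RLS}([n]^2)$ up to a factor $\log^2n$. Together with the upper bound $O(\sqrt n\log\log n)$ quoted in Section~\ref{sec:intro}, it determines $\mathrm{QLS}([n]^2)$ up to a factor $\log\log n$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{localsearch}
\emph{On the Quantum Query Complexity of Local Search in Two and Three Dimensions},
\texttt{https://\allowbreak iiis.tsinghua.edu.cn/\allowbreak index.php?\allowbreak f=down\&\allowbreak v=d\&\allowbreak s=25HFKhSiRE\allowbreak YZjD9MLDDm\allowbreak NWoMoJblvI\allowbreak X7kCS\%2F\allowbreak WVlhHY\%2F\allowbreak ssSZEzRH4x\allowbreak tb0kaYPBE0W\%2B\allowbreak 9ysT9zDEhj\allowbreak HYSIPO\%2F\allowbreak zPWk49gGis37iy}.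

\end{thebibliography}
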